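\title{Failure of unique solvability in the two-dimensional Neumann--Kelvin problem}

\begin{abstract}
The two-dimensional Neumann--Kelvin problem describes steady flow of infinite depth past a submerged cylinder with cross-section $D$, with wavenumber $\nu>0$. We show that it is not uniquely solvable in general: for every $\nu>0$ there is a simply connected, fully submerged $D$ with real-analytic boundary for which the homogeneous problem has a non-constant solution, and a single body can have any prescribed number of such wavenumbers. The bodies are double cups whose rims lie close to the free surface. The problem is written as the compression of one fixed real operator, identity plus compact, to a subspace that depends monotonically on $D$. For a limiting body that touches the surface this compression has an explicit simple crossing, and the resulting sign change persists for submerged approximations. We also prove a Fredholm alternative and unique solvability for small bodies near the surface.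
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\Omega=\{(x,y)\in\mathbb R^2:y<0\}$ be the lower half-plane; we write $z=x+iy$ and $\zeta=\xi+i\eta$ for its points. A domain $D$ is called \emph{admissible} if it is bounded and simply connected, its boundary is a Jordan curve of class $C^{2,\alpha}$ for some $\alpha\in(0,1)$, and $\overline D\subset\Omega$. It is the cross-section of a horizontal cylinder fully immersed in water of infinite depth, and $W=\Omega\setminus\overline D$ is the water domain. Let $n$ be the outward normal to $D$ and $e_x=(1,0)$. Given $\nu>0$ and $a\in\mathbb R$, problem $\mathrm P(D,\nu,a)$ asks for $\Phi\in C^2(\overline W)$ such that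
\begin{align}
&\Delta\Phi=0\quad\text{in }W,\label{nk1}\\
&\Phi_{xx}+\nu\,\Phi_y=0\quad\text{on }y=0,\label{nk2}\\
&\partial_n\Phi=0\quad\text{on }\partial D,\label{nk3}\\
&\sup_W|\nabla\Phi|<\infty,\qquad |\nabla\Phi-ae_x|\to0\ \text{ as }x\to-\infty,\ \text{uniformly in }y.\label{nk4}
\end{align}
The \emph{Neumann--Kelvin problem} is $\mathrm P(D,\nu,U_\infty)$, where $U_\infty>0$ is the speed of the stream, $\nu=g/U_\infty^2$, and $g$ is the standard gravity; $\Phi$ is the velocity potential. Constants can be added to $\Phi$, so \emph{uniquely solvable} means that a solution exists and is unique up to an additive constant. We call $\mathrm P(D,\nu,0)$ the \emph{homogeneous problem}. Since the problem is linear, the relation between $\nu$ and $U_\infty$ plays no role, and we treat $\nu$ and $a$ as independent parameters. Horizontal translations preserve the problem, and if $\Phi$ solves $\mathrm P(D,\nu,a)$, then $\lambda\Phi(\cdot/\lambda)$ solves $\mathrm P(\lambda D,\nu/\lambda,a)$ for every $\lambda>0$.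

Condition \eqref{nk4} is one-sided for a reason. The waves $e^{\nu y}\cos\nu x$ and $e^{\nu y}\sin\nu x$ satisfy \eqref{nk1} and \eqref{nk2} and have bounded gradients. Condition \eqref{nk4} forbids them upstream and tolerates them downstream, and in the absence of a body this leaves only $\Phi=ax+\text{const}$ (Lemma~\ref{lem:liouville}). With a body, two facts are known: for a given $D$ there is at most one solution up to a constant for all $\nu>0$ with the possible exception of a finite set, and for a disc the problem is uniquely solvable for all $\nu>0$. Whether it is uniquely solvable for every $D$ and every $\nu>0$ is stated as an open problem in \cite{rankine}. The empty half-plane and the disc suggest that the exceptional set is always empty. It is not.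

\begin{theorem}\label{thm:main}
For every $N\ge1$ there are a bounded simply connected open set $O\subset\Omega$ and a bounded simply connected domain $D_*$ with real-analytic boundary, $\overline{D_*}\subset O$, such that every admissible $D$ with $D_*\subset D$ and $\overline D\subset O$ (for example $D=D_*$) has at least $N$ different values $\nu>0$ for which the homogeneous problem has a non-constant solution. Consequently, for every $\nu>0$ there is an admissible $D$ with real-analytic boundary for which the Neumann--Kelvin problem is not uniquely solvable.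
\end{theorem}

A non-constant solution $\varphi$ of the homogeneous problem excludes unique solvability: either $\mathrm P(D,\nu,U_\infty)$ has no solution, or it has a solution $\Phi$ and then every $\Phi+t\varphi$, $t\in\mathbb R$, is one. We do not determine which case occurs. The method also gives positive results, which are not needed for Theorem~\ref{thm:main}.

\begin{theorem}\label{thm:second}
\emph{(a)} If $D$ is admissible and the homogeneous problem $\mathrm P(D,\nu,0)$ has only constant solutions, then the Neumann--Kelvin problem has a solution.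

\emph{(b)} There is an absolute constant $r_*\in(0,1)$ such that the Neumann--Kelvin problem is uniquely solvable whenever $D$ is admissible and contained in a disc of radius $r_*/\nu$ centered on the line $y=0$.
\end{theorem}

Section~\ref{sec:idea} passes to the stream function and explains the construction on a $3\times3$ matrix. Sections~\ref{sec:green}--\ref{sec:inv} set up an operator on a fixed half-disc and relate it to the flow problem. Sections~\ref{sec:cav} and~\ref{sec:proof} prove Theorem~\ref{thm:main}, and Section~\ref{sec:second} proves Theorem~\ref{thm:second}. Functions and spaces are real unless stated otherwise.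

\section{The mechanism}\label{sec:idea}

\subsection{The stream function}
Condition \eqref{nk2} is of second order along the boundary. For the harmonic conjugate it becomes a Robin condition. Let $\tau=(-n_y,n_x)$ be the unit tangent to $\partial D$. Since $\partial D$ is a single Jordan curve, the fundamental group of $W$ is generated by one loop around $\overline D$; hence a closed $1$-form that is smooth in $W$ and continuous on $\overline W$ is exact if and only if its integral over $\partial D$ vanishes.

\begin{lemma}\label{lem:stream}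
Let $D$ be admissible and $\nu>0$.

\emph{(i)} If $\Phi\in C^2(\overline W)$ satisfies \eqref{nk1}--\eqref{nk3}, there is a harmonic $\psi\in C^2(\overline W)$ with $\psi_y=\Phi_x$, $\psi_x=-\Phi_y$ and
\begin{equation}\label{stream}
\psi_y=\nu\psi\ \text{ on }y=0,\qquad \psi=\text{const on }\partial D,\qquad \int_{\partial D}\partial_n\psi\,ds=0 .
\end{equation}

\emph{(ii)} If $\psi\in C^2(\overline W)$ is harmonic, $\psi_y-\nu\psi$ is constant on $y=0$, $\psi$ is constant on $\partial D$, and $\int_{\partial D}\partial_n\psi\,ds=0$, there is $\Phi\in C^2(\overline W)$ with $\Phi_x=\psi_y$, $\Phi_y=-\psi_x$ that satisfies \eqref{nk1}--\eqref{nk3}.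
\end{lemma}

\begin{proof}
If $\Phi_x=\psi_y$ and $\Phi_y=-\psi_x$, then
\[
\partial_n\Phi=\partial_\tau\psi,\quad \partial_\tau\Phi=-\partial_n\psi\ \text{ on }\partial D,\qquad \Phi_{xx}+\nu\Phi_y=\partial_x(\psi_y-\nu\psi)\ \text{ on }y=0 .
\]
(i) The closed form $-\Phi_y\,dx+\Phi_x\,dy$ has integral $\int_{\partial D}\partial_n\Phi\,ds=0$ over $\partial D$, so it equals $d\psi$. By the three identities, $\psi$ is constant on $\partial D$, $\int_{\partial D}\partial_n\psi\,ds=-\int_{\partial D}\partial_\tau\Phi\,ds=0$, and $\psi_y-\nu\psi$ is a constant $c_0$ on $y=0$. Replace $\psi$ by $\psi+c_0/\nu$.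
(ii) The closed form $\psi_y\,dx-\psi_x\,dy$ has integral $-\int_{\partial D}\partial_n\psi\,ds=0$ over $\partial D$, so it equals $d\Phi$, and the identities give \eqref{nk2} and \eqref{nk3}.
\end{proof}

The constant on $\partial D$ in \eqref{stream} is free, because the normalization of $\psi$ has been spent on the surface condition; the zero flux condition, which says that $\Phi$ is single-valued, makes up for this freedom. The case without a body is now elementary.

\begin{lemma}\label{lem:liouville}
Let $w\in C^1(\overline\Omega)$ be harmonic in $\Omega$, with $w_y=\nu w$ on $y=0$, $\nabla w$ bounded, and $\nabla w(x,y)\to0$ as $x\to-\infty$ for each $y$. Then $w=0$.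
\end{lemma}

\begin{proof}
The function $w_y-\nu w$ is harmonic in $\Omega$, continuous on $\overline\Omega$, zero on $y=0$, and of at most linear growth. Its odd reflection is harmonic in $\mathbb R^2$, hence affine by Liouville's theorem, so $w_y-\nu w=\gamma y$ for some $\gamma\in\mathbb R$. Solving this equation in $y$ gives $w=-\frac\gamma\nu(y+\frac1\nu)+e^{\nu y}h(x)$, and $\Delta w=0$ gives $h''+\nu^2h=0$. The periodic function $h'$ tends to $0$ as $x\to-\infty$, so $h'=0$ and $h=-h''/\nu^2=0$. Then $w_y=-\gamma/\nu$, and $\gamma=0$.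
\end{proof}

With a body, the energy identity does not give uniqueness. For a solution of \eqref{stream} that decays fast enough, Green's formula yields $\int_W|\nabla\psi|^2=\nu\int\psi(x,0)^2dx$, and both sides are nonnegative. The quadratic form $\int|\nabla\psi|^2-\nu\int\psi(x,0)^2dx$ is indefinite, and we look for a geometry in which it degenerates explicitly.

\subsection{Two cavities}\label{ssec:cav}
Let $B=\{z\in\Omega:|z|<1\}$. For $0<\ell<\frac18$ put
\[
Q_\pm=(\pm\tfrac12-\ell,\pm\tfrac12+\ell)\times(-\ell,0),\qquad O=B\setminus(\overline{Q_+}\cup\overline{Q_-});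
\]
the closed rectangles lie in the open unit disc. Regard $O$ as a body that touches the surface and holds two pools of water $Q_\pm$ (Figure~\ref{fig:cups}). For $m\ge1$ let
\[
k_m=\frac{m\pi}{2\ell},\qquad \nu^{(m)}=k_m\coth(k_m\ell)=\frac{m\pi}{2\ell}\coth\frac{m\pi}2 .
\]
The function $k\mapsto k\coth k\ell$ is strictly increasing on $(0,\infty)$, because the derivative of $t\coth t$ is $(\sinh t\cosh t-t)/\sinh^2t>0$; so the $\nu^{(m)}$ are distinct. Fix a mode number $j\ge1$, put $\nu_0=\nu^{(j)}$, and let
\begin{equation}\label{modes}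
e_\pm=\sin\big(k_j(x\mp\tfrac12+\ell)\big)\sinh\big(k_j(y+\ell)\big)\ \text{ on }Q_\pm,\qquad e_\pm=0\ \text{ elsewhere.}
\end{equation}
These sloshing modes are harmonic in $Q_\pm$, vanish on the sides and the bottom, and satisfy $\partial_ye_\pm=\nu_0e_\pm$ on the top. Their surface integrals are
\begin{equation}\label{betamu}
\beta=\int e_\pm(x,0)\,dx=\frac{1-(-1)^j}{k_j}\sinh\frac{j\pi}2,\qquad \mu=\int e_\pm(x,0)^2dx=\ell\sinh^2\frac{j\pi}2 .
\end{equation}
At $\nu=\nu_0$ each mode satisfies the first two conditions in \eqref{stream} for the body $O$. The flux of $\nabla e_\pm$ through the top of $Q_\pm$ is $\nu_0\beta$, and it is balanced by the flux through the walls. For odd $j$ we have $\beta>0$, so a single mode violates the zero flux condition, while $e_+-e_-$ satisfies it. For the body $O$ this solution costs nothing, since the pools are cut off from the outer water. The problem is to show that it survives when the body is lowered below the surface.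

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=4]
\fill[gray!15] (-1,0) -- (-0.62,0) -- (-0.62,-0.12) -- (-0.38,-0.12) -- (-0.38,0) -- (0.38,0) -- (0.38,-0.12) -- (0.62,-0.12) -- (0.62,0) -- (1,0) arc (0:-180:1);
\draw[dashed] (-0.62,0) -- (-0.62,-0.12) -- (-0.38,-0.12) -- (-0.38,0);
\draw[dashed] (0.38,0) -- (0.38,-0.12) -- (0.62,-0.12) -- (0.62,0);
\draw[dashed] (1,0) arc (0:-180:1);
\draw[thick,fill=gray!45,rounded corners=2pt] (-0.939,-0.04) -- (-0.66,-0.04) -- (-0.66,-0.16) -- (-0.34,-0.16) -- (-0.34,-0.04) -- (0.34,-0.04) -- (0.34,-0.16) -- (0.66,-0.16) -- (0.66,-0.04) -- (0.939,-0.04) arc (-2.44:-177.56:0.94) -- cycle;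
\draw (-1.25,0) -- (1.25,0) node[right] {$y=0$};
\node at (-0.5,-0.062) {\small $Q_-$};
\node at (0.5,-0.062) {\small $Q_+$};
\node at (0,-0.5) {$D$};
\node at (0.86,-0.72) {$O$};
\end{tikzpicture}
\caption{The limiting body $O$ (light gray, dashed boundary) is the half-disc $B$ with two equal rectangles $Q_\pm$ removed; it touches the free surface $y=0$. A submerged body $D$ (dark gray, schematic) fills most of $O$ and leaves a thin layer of water above the rims of the two cups.}
\label{fig:cups}
\end{figure}

\subsection{A duality and a matrix model}\label{ssec:model}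
Extend $\psi$ into $D$ by its boundary value and write it as the potential $\mathcal G_\nu f$ of a source $f$, where $\mathcal G_\nu$ is built from a Green function that satisfies the surface condition and decays upstream. Let $C_D$ be the space of functions on $B$ that are constant on $D$. The source is carried by $\overline D$ and has total mass zero, that is, it annihilates $C_D$; and the potential must be constant on $D$. So the homogeneous problem reads: find $f\in C_D^\perp$ with $\mathcal G_\nu f\in C_D$, or equivalently with $\langle g,\mathcal G_\nu f\rangle=0$ for all $g\in C_D^\perp$. The operator $\mathcal G_\nu$ does not depend on the body, and the formulation makes sense for $O$ in place of $D$.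

Suppose that $\mathcal G_\nu$ has an inverse $L$, and put $u=\mathcal G_\nu f$. Then the conditions become $u\in C_O$ and $\langle Lu,v\rangle=0$ for all $v\in C_O$: the form of $\mathcal G_\nu$ degenerates on $C_O^\perp$ exactly when the form of its inverse degenerates on $C_O$. The space $C_O$ consists of constants plus functions supported in the cavities. When $u$ or $v$ is supported in the cavities, $\langle Lu,v\rangle$ is the local form $q_\nu(u,v)=\int\nabla u\cdot\nabla v-\nu\int uv\,|_{y=0}\,dx$ (Lemma~\ref{lem:inverse}). With $\delta=\nu-\nu_0$, Green's formula in $Q_\pm$ gives $\int|\nabla e_\pm|^2=\nu_0\mu$, so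
\[
q_\nu(e_\pm,e_\pm)=-\delta\mu,\qquad q_\nu(e_+,e_-)=0,\qquad q_\nu(1,e_\pm)=-\nu\beta .
\]
The number $t(\nu)=\langle L1,1\rangle$ depends on the outer flow and is not explicit. Keeping only the directions $e_+,e_-,1$ we obtain the model
\[
\det\begin{pmatrix}-\delta\mu&0&-\nu\beta\\0&-\delta\mu&-\nu\beta\\-\nu\beta&-\nu\beta&t\end{pmatrix}=\delta\mu\,\big(2\nu^2\beta^2+\delta\mu t\big).
\]
For odd $j$ the determinant has a simple zero at $\delta=0$, with null vector $(1,-1,0)$, whatever the value of $t$. No other choice does this. For even $j$ we have $\beta=0$ and the determinant is $\delta^2\mu^2t$. With a single cavity it is $-\delta\mu t-\nu^2\beta^2$, which does not vanish at $\delta=0$ for odd $j$ and equals $-\delta\mu t$ for even $j$, so that everything depends on the unknown $t$. The model is not used in the proof, but Section~\ref{sec:cav} follows it step by step. It presupposes that $\mathcal G_{\nu_0}$ is invertible, which is the subject of Section~\ref{sec:inv}.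

A simple zero is what is needed. The Green function is not symmetric, so variational characterizations of eigenvalues are not available, and a degeneracy can disappear under a small perturbation: $\delta^2+\varepsilon$ has no real zero for $\varepsilon>0$, and the real matrix with rows $(\delta,\varepsilon)$, $(-\varepsilon,\delta)$ has determinant $\delta^2+\varepsilon^2$. A simple zero is also lost under a complex perturbation, as $\delta+i\varepsilon$ shows. But the Green function is real, and a sign change of a real continuous function persists.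

\section{The one-sided Green function}\label{sec:green}

We correct the Dirichlet Green function of $\Omega$ by a superposition of the harmonic functions $e^{k(y+\eta)}e^{-ik(x-\xi)}$, $k>0$. The operator $\partial_y-\nu$ multiplies them by $k-\nu$, so the amplitude has a pole at $k=\nu$, and the side on which the pole is passed decides where the waves appear. For $\operatorname{Re}\sigma<0$ let
\[
\mathcal E(\sigma)=\int_\Gamma\frac{e^{m\sigma}}{m-1}\,dm,
\]
where $\Gamma$ is the half-line $[0,\infty)$ indented \emph{above} the pole $m=1$. This function is holomorphic, and $\frac m{m-1}=1+\frac1{m-1}$ gives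
\begin{equation}\label{Eode}
\mathcal E'(\sigma)=\mathcal E(\sigma)-\frac1\sigma .
\end{equation}
Hence $(e^{-\sigma}\mathcal E)'=-e^{-\sigma}/\sigma$. Integrating the power series term by term, we find a constant $C_0\in\mathbb C$ with
\begin{equation}\label{Eseries}
\mathcal E(\sigma)=-e^\sigma\big(\operatorname{Log}(-\sigma)+C_0+E(\sigma)\big),\qquad E(\sigma)=\sum_{j\ge1}\frac{(-\sigma)^j}{j\,j!},
\end{equation}
where $\operatorname{Log}$ is the principal branch and $E$ is entire.

\begin{lemma}\label{lem:Ebound}
Let $\operatorname{Re}\sigma<0$. If $\operatorname{Im}\sigma\ge0$, then $|\mathcal E(\sigma)|\le2/|\sigma|$. If $\operatorname{Im}\sigma<0$, then $|\mathcal E(\sigma)+2\pi ie^\sigma|\le2/|\sigma|$, and so $|\mathcal E(\sigma)|\le2/|\sigma|+2\pi$.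
\end{lemma}

\begin{proof}
Let $\operatorname{Im}\sigma\ge0$, so $\arg(-\sigma)\in(-\frac\pi2,0]$. In the sector $0\le\arg m\le\frac\pi4$ the angle $\arg m+\arg(-\sigma)$ stays in a compact subset of $(-\frac\pi2,\frac\pi2)$, so $e^{m\sigma}$ decays exponentially and $\Gamma$ can be rotated to the ray $\arg m=\frac\pi4$ without crossing the pole. On this ray $|m-1|\ge1/\sqrt2$, and the angle lies in $(-\frac\pi4,\frac\pi4]$, so $|e^{m\sigma}|\le e^{-|m||\sigma|/\sqrt2}$. Thus $|\mathcal E(\sigma)|\le\sqrt2\int_0^\infty e^{-r|\sigma|/\sqrt2}dr=2/|\sigma|$. If $\operatorname{Im}\sigma<0$, rotate to $\arg m=-\frac\pi4$. The integral over this ray obeys the same bound by reflection, and the pole, encircled clockwise, contributes $-2\pi ie^\sigma$.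
\end{proof}

Put $s=-i(z-\bar\zeta)=(y+\eta)-i(x-\xi)$, so that $|s|=|z-\bar\zeta|$, and define, for $z\ne\zeta$ and $y+\eta<0$,
\begin{equation}\label{green}
G_\nu(z,\zeta)=\frac1{2\pi}\log\frac{|z-\bar\zeta|}{|z-\zeta|}+\frac1\pi\operatorname{Re}\mathcal E(\nu s).
\end{equation}
This function is jointly smooth on its domain. Since $s$ is holomorphic in $z$ and antiholomorphic in $\zeta$, the function $G_\nu+\frac1{2\pi}\log|z-\zeta|$ is harmonic in each variable, so $-\Delta_zG_\nu(\cdot,\zeta)=\delta_\zeta$ and $-\Delta_\zeta G_\nu(z,\cdot)=\delta_z$ in $\Omega$. By \eqref{Eode} and $\partial_ys=1$,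
\[
(\partial_y-\nu)\,\frac1\pi\operatorname{Re}\mathcal E(\nu s)=-\frac1\pi\operatorname{Re}\frac1s=-\frac{y+\eta}{\pi|s|^2}.
\]
On $y=0$ the logarithmic term of \eqref{green} vanishes and has $y$-derivative $\eta/(\pi|s|^2)$, which cancels this contribution. The logarithmic term is symmetric in $z,\zeta$ and $\partial_\eta s=1$, so the same computation applies to $\eta$:
\begin{equation}\label{greenbc}
\partial_yG_\nu=\nu G_\nu\ \text{ on }y=0,\qquad \partial_\eta G_\nu=\nu G_\nu\ \text{ on }\eta=0 .
\end{equation}
Upstream of the source, $x\le\xi$, we have $\operatorname{Im}s\ge0$ and Lemma~\ref{lem:Ebound} gives decay; downstream the residue adds the wave $-2e^{\nu(y+\eta)}\sin\nu(x-\xi)$. So $G_\nu$ is real but not symmetric. Finally, \eqref{green} gives the scaling law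
\begin{equation}\label{scaling}
G_1(Rz,R\zeta)=G_R(z,\zeta),\qquad R>0 .
\end{equation}

\section{A fixed operator on the half-disc}\label{sec:op}

Boundary integral equations on $\partial D$ live on a space that changes with $D$ and degenerates as $D$ approaches $O$. We use instead sources in the dual of $H^1(B)$, where every body $A\subset B$ simply selects a subspace.

\subsection{Spaces}
We use the following facts about $H^1$ on bounded Lipschitz domains such as $B$, $Q_\pm$, $D$: there is a bounded extension operator to $H^1(\mathbb R^2)$; restrictions of functions in $C_c^\infty(\mathbb R^2)$ are dense; the trace on the boundary is a bounded map into $L^2$; the traces of an $H^1$ function from the two sides of a Lipschitz curve agree; and Green's formula $\int\nabla p\cdot\nabla v+\int v\Delta p=\oint v\,\partial_{\mathrm{out}}p$ holds for $v\in H^1$ and $p$ of class $C^2$ up to the boundary.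

Let $X=(H^1(B))'$ with pairing $\langle f,v\rangle$; a function $f\in C_c^\infty(B)$ acts by $\langle f,v\rangle=\int_Bfv$. For subspaces $Z\subset H^1(B)$ and $F\subset X$ let $Z^\perp\subset X$ and $F_\perp\subset H^1(B)$ be the annihilators. By the Hahn--Banach theorem and reflexivity,
\begin{equation}\label{duality}
(Z^\perp)_\perp=\overline Z,\qquad (F_\perp)^\perp=\overline F .
\end{equation}
In particular $C_c^\infty(B)$ is dense in $X$, because its annihilator is $\{0\}$. For a nonempty open set $A\subset B$ put
\[
Z_A=\{v\in H^1(B):v=0\text{ a.e.\ on }A\},\quad C_A=Z_A+\mathbb R1,\quad X_A=Z_A^\perp,\quad X_A^0=C_A^\perp .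
\]
Thus $C_A$ consists of the functions that are constant a.e.\ on $A$, elements of $X_A$ are the sources carried by $A$, and $X_A^0=\{f\in X_A:\langle f,1\rangle=0\}$. All four spaces are closed, and $X_A$, $X_A^0$ increase with $A$. By \eqref{duality},
\begin{equation}\label{const}
\psi\in H^1(B),\ \ \langle g,\psi\rangle=0\ \text{ for all }g\in X_A^0\quad\Longrightarrow\quad \psi\text{ is constant a.e.\ on }A .
\end{equation}

We choose the inner product of $X$ so that its kernel has the same singularities as $G_\nu$. By \eqref{Eseries}, near $s=0$ the function $G_\nu$ behaves like $-\frac1{2\pi}\log|z-\zeta|-\frac1{2\pi}\log|z-\bar\zeta|$, which is the behavior of a Neumann Green function. Let $H=H^1(\Omega)$. For $f\in X$ let $r_f\in H$ be the Riesz representative of $v\mapsto\langle f,v|_B\rangle$, and put $(f,g)=(r_f,r_g)_H=\langle g,r_f|_B\rangle$. Since restriction $H\to H^1(B)$ has a bounded right inverse, the norm $\|f\|=(f,f)^{1/2}$ is equivalent to the dual norm of $X$. Recall that $\frac1{2\pi}K_0(|z|)$ is the exponentially decaying fundamental solution of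 $-\Delta+1$ in $\mathbb R^2$, and that $K_0(r)=-I_0(r)\log r+h_1(r^2)$ and $I_0(r)=1+r^2h_2(r^2)$ with entire functions $h_1,h_2$. For $f\in C_c^\infty(B)$, convolve the fundamental solution with the even extension of $f$ across $y=0$. The result $r$ is smooth, lies in $H^1(\mathbb R^2)$, is even in $y$, and solves $-\Delta r+r=f$ in $\Omega$ with $r_y=0$ on $y=0$; so $r|_\Omega=r_f$. Therefore, for $f,g\in C_c^\infty(B)$,
\begin{equation}\label{inner}
(f,g)=\iint\mathcal N(z,\zeta)f(\zeta)g(z)\,d\zeta\,dz,\qquad \mathcal N=\frac1{2\pi}\big(K_0(|z-\zeta|)+K_0(|z-\bar\zeta|)\big).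
\end{equation}

\subsection{Compactness and analyticity}
A kernel acts on $X\times X$ if it has one derivative in each variable. Let $\partial_{z,0}$ be the identity and $\partial_{z,1}=\partial_x$, $\partial_{z,2}=\partial_y$, and define $\partial_{\zeta,l}$ in the same way. Let $\mathcal K$ be the Hilbert space of kernels $k$ on $B\times B$ whose weak derivatives $\partial_{z,j}\partial_{\zeta,l}k$, $j,l\in\{0,1,2\}$, lie in $L^2(B\times B)$.

\begin{lemma}\label{lem:HS}
There is a bounded linear map $k\mapsto K_k$ from $\mathcal K$ to the compact operators on $X$ such that $(K_kf,g)=\iint k(z,\zeta)f(\zeta)g(z)\,d\zeta\,dz$ for $f,g\in C_c^\infty(B)$.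
\end{lemma}

\begin{proof}
For $f\in X$ let $h_f\in H^1(B)$ satisfy $\langle f,v\rangle=\int_B(h_fv+\nabla h_f\cdot\nabla v)$, and let $Jf=(h_f,\nabla h_f)\in L^2(B)^3$; the map $J$ is bounded. The matrix kernel $(\partial_{z,j}\partial_{\zeta,l}k)_{j,l}$ defines a Hilbert--Schmidt operator $T_k$ on $L^2(B)^3$ with $\|T_k\|\le\|k\|_{\mathcal K}$. Put $K_k=J^*T_kJ$, which is compact. Let $f,g\in C_c^\infty(B)$. For a.e.\ $z$ the function $\partial_{z,j}k(z,\cdot)$ lies in $H^1(B)$, and the definition of $h_f$ gives
\[
(T_kJf)_j(z)=\sum_l\int\partial_{\zeta,l}\partial_{z,j}k(z,\zeta)\,(Jf)_l(\zeta)\,d\zeta=\int\partial_{z,j}k(z,\zeta)f(\zeta)\,d\zeta=\partial_{z,j}v(z),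
\]
where $v=\int k(\cdot,\zeta)f(\zeta)\,d\zeta\in H^1(B)$. Hence $(T_kJf,Jg)=\langle g,v\rangle$.
\end{proof}

The map $k\mapsto K_k$ extends complex-linearly to the complexifications $\mathcal K_{\mathbb C}$ and $X_{\mathbb C}$.

\begin{lemma}\label{lem:kernel}
For $\nu>0$ the kernel $k_\nu=G_\nu-\mathcal N$ lies in $\mathcal K$, and $\nu\mapsto k_\nu$ extends to a holomorphic map from $\{\operatorname{Re}\nu>0\}$ to $\mathcal K_{\mathbb C}$.
\end{lemma}

\begin{proof}
Let $\kappa(r)=\log r+K_0(r)=-r^2h_2(r^2)\log r+h_1(r^2)$. Then $k_\nu=-\frac1{2\pi}[\kappa(|z-\zeta|)+\kappa(|s|)]+\frac1\pi\operatorname{Re}[\operatorname{Log}(-s)+\mathcal E(\nu s)]$, and \eqref{Eseries} gives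
\begin{gather*}
k_\nu=-\frac1{2\pi}\big[\kappa(|z-\zeta|)+\kappa(|s|)\big]-\frac1{2\pi}\big[F_\nu(s)+\overline{F_{\bar\nu}(s)}\big],\\
F_\nu(s)=(e^{\nu s}-1)\operatorname{Log}(-s)+e^{\nu s}\big(\operatorname{Log}\nu+C_0+E(\nu s)\big).
\end{gather*}
This formula defines the extension. If $\nu\mapsto F_\nu$ is holomorphic with values in $\mathcal K_{\mathbb C}$, so is $\nu\mapsto\overline{F_{\bar\nu}}$, whose power series are obtained by conjugating centers and coefficients.

The function $w\mapsto\kappa(|w|)$ is $C^1$ on $\mathbb R^2$, smooth off $0$, with second derivatives $O(1+|\log|w||)$ on $|w|<2$. For fixed $\zeta$ the integrals of $\log^2|z-\zeta|$ and $\log^2|z-\bar\zeta|$ over $z\in B$ are at most $\int_{|w|<2}\log^2|w|$, so the classical derivatives of both $\kappa$-terms lie in $L^2(B\times B)$. They are the weak derivatives: $\kappa(|s|)$ is smooth on $B\times B$, where $\operatorname{Re}s<0$ and $0<|s|<2$, and $\kappa(|z-\zeta|)$ is smooth along almost every line parallel to a coordinate axis of $\mathbb R^4$, since almost every such line misses the two-dimensional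 set $z=\zeta$.

For a holomorphic function of $s$ each derivative in $x,y,\xi,\eta$ is a unimodular constant times $d/ds$, so we must bound two $s$-derivatives in $L^2(B\times B)$. The second term of $F_\nu$ is entire in $s$ and holomorphic in $\nu$ with values in $C^2(\{|s|\le2\})$. The first is $\sum_{j\ge1}\frac{\nu^j}{j!}s^j\operatorname{Log}(-s)$, and
\begin{align*}
(s^j\operatorname{Log}(-s))'&=js^{j-1}\operatorname{Log}(-s)+s^{j-1},\\
(s^j\operatorname{Log}(-s))''&=j(j-1)s^{j-2}\operatorname{Log}(-s)+(2j-1)s^{j-2}.
\end{align*}
Since $|s|<2$ and $|\operatorname{Log}(-s)|\le|\log|s||+\frac\pi2$, we get $\|s^j\operatorname{Log}(-s)\|_{\mathcal K}\le Cj^22^j$ for $j\ge2$. For $j=1$ the second derivative is $1/s$. This is the critical term, and it is still square integrable: with $t=-y$, $t'=-\eta$, integrating $x$ over $\mathbb R$ and $\xi$ over $(-1,1)$,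
\[
\iint_{B\times B}\frac{dz\,d\zeta}{|s|^2}\le2\int_0^1\!\!\int_0^1\frac{\pi}{t+t'}\,dt\,dt'=4\pi\log2 .
\]
So the series converges in $\mathcal K_{\mathbb C}$ for all $\nu\in\mathbb C$ and is entire in $\nu$.
\end{proof}

Put $K(\nu)=K_{k_\nu}$ and $M(\nu)=I+K(\nu)$. The operators $K(\nu)$ are compact, holomorphic in $\{\operatorname{Re}\nu>0\}$, real for $\nu>0$, and in particular norm continuous in $\nu$. For $\nu>0$ let $b_\nu(f,g)=(M(\nu)f,g)$. By \eqref{inner} and Lemma~\ref{lem:HS}, $b_\nu$ is the bounded extension to $X\times X$ of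
\begin{equation}\label{bform}
b_\nu(f,g)=\iint G_\nu(z,\zeta)f(\zeta)g(z)\,d\zeta\,dz,\qquad f,g\in C_c^\infty(B).
\end{equation}
By reflexivity there are bounded operators $\mathcal G_\nu,\mathcal G_\nu^t:X\to H^1(B)$ with
\begin{equation}\label{GG}
\langle g,\mathcal G_\nu f\rangle=b_\nu(f,g)=\langle f,\mathcal G_\nu^tg\rangle .
\end{equation}
Thus $\ker\mathcal G_\nu=\ker M(\nu)$ and $\ker\mathcal G_\nu^t=\ker M(\nu)^*$. For $f,g\in C_c^\infty(B)$, \eqref{bform} shows that $\mathcal G_\nu f=\int G_\nu(\cdot,\zeta)f(\zeta)\,d\zeta$ and $\mathcal G_\nu^tg=\int G_\nu(z,\cdot)g(z)\,dz$ on $B$. By Section~\ref{sec:green} these integrals define functions $p$, smooth on $\overline\Omega$, with $-\Delta p=f$ or $g$ and with $p_y=\nu p$ on $y=0$.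

We use the standard facts on $T=I+K$ with $K$ compact on a Hilbert space: the range of $T$ is closed and equals $(\ker T^*)^\perp$, and $T$ is injective if and only if it is bijective. The \emph{compression} of $T$ to a closed subspace $Y$ with orthogonal projection $\Pi$ is $\Pi T|_Y$; it is again of this form. We also use: if $K$ is compact and the contractions $S_n$ tend to $0$ strongly, then $\|S_nK\|\to0$, because the convergence is uniform on the precompact image of the unit ball.

\subsection{The local inverse}
For $u,v\in H^1(B)$ let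
\[
q_\nu(u,v)=\int_B\nabla u\cdot\nabla v-\nu\int_{-1}^1u(x,0)\,v(x,0)\,dx ,
\]
a bounded symmetric form. Let $\mathbb D$ be the open unit disc and $V$ the closure in $H^1(B)$ of the restrictions of functions in $C_c^\infty(\mathbb D)$; these functions vanish near the arc of $\partial B$ and are free on $y=0$. If $\theta\in C_c^\infty(\mathbb D)$ and $v\in H^1(B)$, then $\theta v\in V$, as one sees by approximating $v$ by smooth functions. Define $L_\nu:V\to X$ by $\langle L_\nu u,v\rangle=q_\nu(u,v)$. It is the weak form of $-\Delta$ with the condition $\partial_y=\nu$ on $y=0$.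

\begin{lemma}\label{lem:inverse}
Let $\nu>0$, $u\in V$, $f\in X$, and let $\mathcal G$ be $\mathcal G_\nu$ or $\mathcal G_\nu^t$. Then
\[
\text{\emph{(A)}}\quad \mathcal GL_\nu u=u,\qquad\qquad \text{\emph{(B)}}\quad q_\nu(\mathcal Gf,u)=\langle f,u\rangle .
\]
\end{lemma}

\begin{proof}
Let $\mathcal G'$ be the other of the two operators, so $\langle g,\mathcal Gf\rangle=\langle f,\mathcal G'g\rangle$ by \eqref{GG}. Let $u\in C_c^\infty(\mathbb D)$, $g\in C_c^\infty(B)$ and $p=\mathcal G'g$. By Green's formula,
\[
\langle g,\mathcal GL_\nu u\rangle=\langle L_\nu u,p\rangle=q_\nu(u,p)=\int_Bu\,(-\Delta p)+\int_{-1}^1u\,(p_y-\nu p)\,dx=\int_Bug .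
\]
So $\mathcal GL_\nu u=u$, and (A) follows by continuity in $u$. Then (A) for $\mathcal G'$ gives $q_\nu(\mathcal Gf,u)=\langle L_\nu u,\mathcal Gf\rangle=\langle f,\mathcal G'L_\nu u\rangle=\langle f,u\rangle$.
\end{proof}

\section{From sources to flows}\label{sec:rec}

The operator $\mathcal G_\nu$ sees the potential only on $B$. For a source carried by a submerged body we continue the potential to the whole water domain.

\begin{lemma}\label{lem:ext}
Let $D$ be admissible, $\overline D\subset B$, $\nu>0$, $f\in X_D$. For $z\in\overline\Omega\setminus\overline D$ put $\Psi_f(z)=\langle f,\theta G_\nu(z,\cdot)\rangle$, where $\theta\in C_c^\infty(B)$ equals $1$ near $\overline D$ and vanishes near $z$. Then $\Psi_f$ does not depend on $\theta$ and is smooth on $\overline\Omega\setminus\overline D$, harmonic in $W$, with $\partial_y\Psi_f=\nu\Psi_f$ on $y=0$ and $\Psi_f=\mathcal G_\nu f$ a.e.\ on $B\setminus\overline D$. Moreover $|\nabla\Psi_f|\le C$ for $|z|\ge2$, and $|\nabla\Psi_f|\le C/|z|$ for $|z|\ge2$, $x\le-1$.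
\end{lemma}

\begin{proof}
Two choices of $\theta$ change $\theta G_\nu(z,\cdot)$ by an element of $Z_D$, which $f$ annihilates. Near a given $z_0$ one $\theta$ serves for all $z$, and $G_\nu$ is smooth on a neighborhood of $\{z_0\}\times\operatorname{supp}\theta$, so $z\mapsto\theta G_\nu(z,\cdot)$ is a smooth map into $H^1(B)$. Derivatives in $z$ pass inside the pairing, which gives harmonicity and, by \eqref{greenbc}, the surface condition. For $g\in C_c^\infty(B\setminus\overline D)$ choose $\theta$ vanishing near $\operatorname{supp}g$. Since $(1-\theta)\mathcal G_\nu^tg\in Z_D$,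
\[
\langle g,\mathcal G_\nu f\rangle=\langle f,\theta\,\mathcal G_\nu^tg\rangle=\Big\langle f,\int\theta G_\nu(z,\cdot)g(z)\,dz\Big\rangle=\int g\Psi_f ,
\]
the integrand being a continuous $H^1(B)$-valued function of $z$. For $|z|\ge2$ fix one $\theta$; then
\[
|\nabla\Psi_f(z)|\le C\sup_{\zeta\in\operatorname{supp}\theta}\big(|\nabla_zG_\nu|+|\nabla_\zeta\nabla_zG_\nu|\big).
\]
Here $|z-\zeta|$ and $|s|$ are at least $|z|-1\ge|z|/2$, so the logarithmic term contributes $O(1/|z|)$. By \eqref{Eode} the first two $s$-derivatives of $\mathcal E(\nu s)$ are $\nu\mathcal E(\nu s)-\frac1s$ and $\nu^2\mathcal E(\nu s)-\frac\nu s+\frac1{s^2}$. By Lemma~\ref{lem:Ebound} they are bounded, and they are $O(1/|z|)$ when $x\le-1$, since then $\operatorname{Im}s=\xi-x\ge0$.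
\end{proof}

\begin{proposition}\label{prop:rec}
Let $D$ be admissible, $\overline D\subset B$, $\nu>0$, $a\in\mathbb R$, and let $f\in X_D^0$ satisfy
\[
b_\nu(f,g)=-a\langle g,y\rangle\qquad\text{for all }g\in X_D^0 .
\]
Then $\mathrm P(D,\nu,a)$ has a solution $\Phi$ with $\nabla\Phi-ae_x=(\partial_y\Psi_f,-\partial_x\Psi_f)$. If $a=0$ and $f\ne0$, then $\Phi$ is not constant.
\end{proposition}

\begin{proof}
The hypothesis says $\langle g,\mathcal G_\nu f+ay\rangle=0$ for $g\in X_D^0$, so $\mathcal G_\nu f+ay$ equals a constant $c$ a.e.\ on $D$ by \eqref{const}. Let $\Psi=\Psi_f$ and $\psi=ay+\Psi$ on $W$, and fix $\theta\in C_c^\infty(B)$ equal to $1$ near $\overline D$. We verify the hypotheses of Lemma~\ref{lem:stream}(ii). On $y=0$ we have $\psi_y-\nu\psi=a$.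

\emph{Boundary values and regularity.} On $B\setminus\overline D$ the function $\psi$ agrees with $\mathcal G_\nu f+ay\in H^1(B)$, so it has trace $c$ on $\partial D$. Then $w=\theta(\psi-c)\in H_0^1(\mathbb D\setminus\overline D)$ solves $\Delta w=2\nabla\theta\cdot\nabla\psi+(\psi-c)\Delta\theta$, and the right side is smooth with compact support in $B\setminus\overline D$. By Schauder theory the Dirichlet problem with this right side and zero boundary values in the bounded $C^{2,\alpha}$ domain $\mathbb D\setminus\overline D$ has a solution of class $C^{2,\alpha}$ up to the boundary, and it equals $w$ by uniqueness in $H_0^1$. So $\psi\in C^2(\overline W)$ and $\psi=c$ on $\partial D$. This is where the smoothness of $\partial D$ is used.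

\emph{Zero flux.} This is where the mass of $f$ is used. Since $\theta\in C_D\cap V$ and $\nabla\theta=0$ near $\overline D$, Lemma~\ref{lem:inverse}(B) and Green's formula give
\[
0=\langle f,\theta\rangle=\int_B\nabla(\mathcal G_\nu f)\cdot\nabla\theta=\int_{B\setminus\overline D}\nabla\Psi\cdot\nabla\theta=-\int_{\partial D}\partial_n\Psi\,ds .
\]
Also $\int_{\partial D}\partial_ny\,ds=\int_D\Delta y=0$, so $\int_{\partial D}\partial_n\psi\,ds=0$.

Lemma~\ref{lem:stream}(ii) gives $\Phi$ satisfying \eqref{nk1}--\eqref{nk3} with $\nabla\Phi-ae_x=(\Psi_y,-\Psi_x)$. The gradient $\nabla\Psi$ is continuous on the compact set $\overline W\cap\{|z|\le2\}$, so \eqref{nk4} follows from Lemma~\ref{lem:ext}; the decay is uniform in $y$ because $|z|\ge|x|$.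

Let $a=0$ and suppose that $\Phi$ is constant. Then $\Psi$ is constant on the connected set $W$, and $\Psi_y=\nu\Psi$ on $y=0$ with $\nu>0$ gives $\Psi=0$. Hence $c=0$ and $\mathcal G_\nu f=0$ a.e.\ on $B$. For $v\in H^1(B)$ we have $(1-\theta)v\in Z_D$ and $\theta v\in V$, so $\langle f,v\rangle=\langle f,\theta v\rangle=q_\nu(\mathcal G_\nu f,\theta v)=0$. Thus $f=0$.
\end{proof}

\section{Invertibility on the half-disc}\label{sec:inv}

To recover a source from its potential on $B$ we need $M(\nu)$ to be injective. We show this for one small $\nu$ and then use analyticity. By \eqref{scaling}, small $\nu$ on $B$ corresponds to $\nu=1$ on a small half-disc $B_R=RB$, and there the compact part is small because a point carries no nonzero element of $X$. Let $P_R$ be the orthogonal projection of $X$ onto $X_{B_R}$, $0<R<1$.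

\begin{lemma}\label{lem:inv}
\emph{(i)} There is $R_0\in(0,1)$ with $\|P_{R_0}K(1)P_{R_0}\|<1$.
\emph{(ii)} $M(\nu)$ is invertible for all $\nu>0$ outside a countable set.
\end{lemma}

\begin{proof}
(i) For $0<\epsilon<1$ let $\chi_\epsilon=0$ for $|z|\le\epsilon^2$, $\chi_\epsilon=\log(|z|/\epsilon^2)/\log(1/\epsilon)$ for $\epsilon^2<|z|<\epsilon$, and $\chi_\epsilon=1$ for $|z|\ge\epsilon$. Then
\[
\int_B|\nabla\chi_\epsilon|^2=\frac{\pi}{\log^2(1/\epsilon)}\int_{\epsilon^2}^\epsilon\frac{dr}r=\frac\pi{\log(1/\epsilon)}\to0 .
\]
For $u\in C_c^\infty(\mathbb R^2)$ we have $\nabla(\chi_\epsilon u)-\nabla u=(\chi_\epsilon-1)\nabla u+u\nabla\chi_\epsilon\to0$ in $L^2(B)$, so $\chi_\epsilon u\to u$ in $H^1(B)$. Hence $\bigcup_RZ_{B_R}$ is dense in $H^1(B)$ and $\bigcap_RX_{B_R}=\{0\}$. The closed subspaces $X_{B_R}$ decrease as $R\downarrow0$, so $P_R\to0$ strongly, and $\|P_RK(1)\|\to0$ by compactness.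

(ii) Let $R=R_0$. For $f\in X$ define $f_R\in X$ by $\langle f_R,v\rangle=\langle f,v(R\,\cdot)\rangle$. The map $v\mapsto v(R\,\cdot)$ from $H^1(B)$ to $H^1(B)$ is bounded, has kernel $Z_{B_R}$, and is onto because every function in $H^1(B_R)$ extends to $B$. Hence its adjoint $f\mapsto f_R$ is a bounded bijection of $X$ onto $X_{B_R}$. For $f\in C_c^\infty(B)$ we have $f_R=R^{-2}f(\cdot/R)\in C_c^\infty(B)$, so \eqref{bform} and \eqref{scaling} give $b_1(f_R,g_R)=b_R(f,g)$ for $f,g\in C_c^\infty(B)$, and by density for all $f,g\in X$. If $M(R)f=0$, then $b_1(f_R,g')=0$ for all $g'\in X_{B_R}$, that is, $f_R=-P_RK(1)P_Rf_R$, and (i) gives $f_R=0$. So $M(R)$ is injective on $X$, and also on $X_{\mathbb C}$ because it is real; hence it is invertible. The analytic Fredholm theorem states that if $K(\cdot)$ is a holomorphic family of compact operators on a connected open set and $I+K$ is invertible at one point, then it is invertible outside a discrete subset. A discrete subset of $\{\operatorname{Re}\nu>0\}$ is countable.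
\end{proof}

\section{The crossing for the body with two cavities}\label{sec:cav}

Let $N\ge1$ and use the notation of Section~\ref{ssec:cav}. Each $\nu^{(j)}$ is a positive constant times $1/\ell$, so by Lemma~\ref{lem:inv}(ii) each $j$ excludes only countably many values of $\ell$. We fix $\ell\in(0,\frac18)$ such that
\begin{equation}\label{choice}
M(\nu^{(j)})\ \text{ is invertible for }j=1,3,\dots,2N-1 .
\end{equation}
In this section $j$ is one of these odd numbers, $\nu_0=\nu^{(j)}$, and $\beta>0$, $\mu>0$ by \eqref{betamu}.

Let $V_\pm=\{u\in H^1(B):u=0\text{ a.e.\ on }B\setminus Q_\pm\}$, and let $\theta_\pm\in C_c^\infty(\mathbb D)$ equal $1$ on $Q_\pm$ and $0$ on $Q_\mp$. For $u\in V_\pm$ we have $u=\theta_\pm u$, so $V_\pm\subset V$. For $u\in Z_O$ we have $u=\theta_+u+\theta_-u$ with $\theta_\pm u\in V_\pm$, because $B$ is the union of $O$, $Q_+$, $Q_-$ and a null set. Thus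
\begin{equation}\label{split}
Z_O=V_+\oplus V_-\subset V .
\end{equation}
A function in $V_\pm$ has zero trace on the sides and the bottom of $Q_\pm$, and its gradient and its trace on $y=0$ vanish off $Q_\pm$ and off the top of $Q_\pm$; so $q_\nu(V_+,V_-)=0$. The modes $e_\pm$ are Lipschitz on $B$ and belong to $V_\pm$.

\begin{lemma}\label{lem:slosh}
A function $w\in V_\pm$ satisfies $q_{\nu_0}(w,v)=0$ for all $v\in V_\pm$ if and only if $w\in\mathbb Re_\pm$. Consequently $q_{\nu_0}(e_\pm,v)=0$ for all $v\in Z_O$.
\end{lemma}

\begin{proof}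
For $v\in V_\pm$, Green's formula in $Q_\pm$ gives $\int\nabla e_\pm\cdot\nabla v=\int\partial_ye_\pm\,v\,|_{y=0}\,dx=\nu_0\int e_\pm v\,|_{y=0}\,dx$. The last assertion then follows from \eqref{split}. Conversely, let $w\in V_\pm$ be as stated, let $\omega_m(x)=\sin(k_m(x\mp\frac12+\ell))$ for $m\ge1$, and let $w_m(y)=\int w(x,y)\,\omega_m(x)\,dx$, the integral being over the width of $Q_\pm$. Then $w_m\in H^1(-\ell,0)$ and $w_m(-\ell)=0$. For $\rho\in C^\infty[-\ell,0]$ with $\rho(-\ell)=0$, the function $v=\omega_m(x)\rho(y)$ on $Q_\pm$, extended by zero, lies in $V_\pm$. For a.e.\ $y$ the function $w(\cdot,y)$ vanishes at both ends, so $\int w_x\omega_m'\,dx=k_m^2w_m(y)$, and $q_{\nu_0}(w,v)=0$ becomes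
\[
\int_{-\ell}^0(w_m'\rho'+k_m^2w_m\rho)\,dy=\nu_0w_m(0)\rho(0).
\]
Taking $\rho$ with compact support gives $w_m''=k_m^2w_m$, so $w_m=c_m\sinh k_m(y+\ell)$; general $\rho$ then gives $w_m'(0)=\nu_0w_m(0)$, that is, $c_m=0$ or $\nu^{(m)}=\nu_0$. Since the $\nu^{(m)}$ are distinct, $w_m=0$ for $m\ne j$, and the completeness of the sines $\omega_m$ in $L^2$ of the interval gives $w\in\mathbb Re_\pm$.
\end{proof}

Let $Y=X_O^0$, let $\Pi$ be the orthogonal projection of $X$ onto $Y$, and put $K_Y(\nu)=\Pi K(\nu)|_Y$ and $M_Y(\nu)=I+K_Y(\nu)$, so that $(M_Y(\nu)f,g)=b_\nu(f,g)$ for $f,g\in Y$. The null vector of the matrix model suggests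
\[
u_0=e_+-e_-\in Z_O,\qquad f_0=L_{\nu_0}u_0\in X .
\]

\begin{lemma}\label{lem:ker}
We have $0\ne f_0\in Y$ and $\ker M_Y(\nu_0)=\ker M_Y(\nu_0)^*=\mathbb Rf_0$.
\end{lemma}

\begin{proof}
Let $\mathcal G$ be $\mathcal G_{\nu_0}$ or $\mathcal G_{\nu_0}^t$ and write $q=q_{\nu_0}$, $L=L_{\nu_0}$. By \eqref{GG}, the two kernels are the sets of $f\in Y$ with $\langle g,\mathcal Gf\rangle=0$ for all $g\in Y$, for the two choices of $\mathcal G$. By \eqref{choice} both $M(\nu_0)$ and $M(\nu_0)^*$ are injective, so $\mathcal G$ is injective on $X$.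

By Lemma~\ref{lem:inverse}(A), $\mathcal Gf_0=u_0\ne0$, so $f_0\ne0$. For $v\in Z_O$, $\langle f_0,v\rangle=q(u_0,v)=0$ by Lemma~\ref{lem:slosh}, and $\langle f_0,1\rangle=q(u_0,1)=-\nu_0(\beta-\beta)=0$ because the cavities are equal. So $f_0\in Y$, and $\langle g,\mathcal Gf_0\rangle=\langle g,u_0\rangle=0$ for $g\in Y$.

Conversely, let $f\in Y$ and $\psi=\mathcal Gf$ satisfy $\langle g,\psi\rangle=0$ for all $g\in Y$. By \eqref{const} and \eqref{split}, $\psi=c+w_++w_-$ with $c\in\mathbb R$ and $w_\pm\in V_\pm$. By Lemma~\ref{lem:inverse}(B), $q(\psi,v)=\langle f,v\rangle=0$ for $v\in Z_O$. Taking $v=e_+$ and using Lemma~\ref{lem:slosh},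
\[
0=q(\psi,e_+)=c\,q(1,e_+)+q(w_++w_-,e_+)=-c\,\nu_0\beta ,
\]
so $c=0$, since $j$ is odd. Then $q(w_\pm,v)=q(\psi,v)=0$ for $v\in V_\pm$, and $w_\pm=\alpha_\pm e_\pm$ by Lemma~\ref{lem:slosh}. Thus $\psi=\alpha_+e_++\alpha_-e_-\in V$ and $\mathcal G(f-L\psi)=\psi-\psi=0$, so $f=L\psi$ by injectivity. Finally $0=\langle f,1\rangle=q(\psi,1)=-\nu_0\beta(\alpha_++\alpha_-)$, so $\alpha_-=-\alpha_+$ and $f=\alpha_+f_0$.
\end{proof}

In infinite dimensions the determinant is replaced by a Schur complement. Let $Y_1$ be the orthogonal complement of $f_0$ in $Y$ and $P$ the orthogonal projection onto $Y_1$. Let $\mathcal U$ be the set of bounded operators $T$ on $Y$ whose compression $T_{11}=PT|_{Y_1}$ is invertible on $Y_1$, and for $T\in\mathcal U$ put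
\[
h_T=T_{11}^{-1}PTf_0\in Y_1,\qquad S(T)=(Tf_0,f_0)-(Th_T,f_0).
\]
Invertible operators form an open set on which inversion is continuous, so $\mathcal U$ is open in the operator norm and $S:\mathcal U\to\mathbb R$ is continuous. The vector $f=f_0-h_T$ is nonzero, $PTf=0$, and $(Tf,f_0)=S(T)$. Hence
\begin{equation}\label{schur}
T\in\mathcal U,\ S(T)=0\quad\Longrightarrow\quad\ker T\ne\{0\}.
\end{equation}

\begin{lemma}\label{lem:cross}
For $\nu$ near $\nu_0$ we have $M_Y(\nu)\in\mathcal U$, and with $\delta=\nu-\nu_0$,
\[
S(M_Y(\nu))=2\mu\,\delta+O(\delta^2).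
\]
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:ker}, $M_Y(\nu_0)$ maps $Y_1=(\ker M_Y(\nu_0))^\perp$ bijectively onto its range, which is $(\ker M_Y(\nu_0)^*)^\perp=Y_1$. So $M_Y(\nu_0)\in\mathcal U$; this is why both kernels were computed. By continuity, $M_Y(\nu)\in\mathcal U$ near $\nu_0$, with $M_Y(\nu)_{11}^{-1}$ bounded uniformly.

The operator $\mathcal G_\nu$ depends on $\nu$ in a complicated way, but its local inverse is affine in $\nu$. Define $\varrho\in X$ by $\langle\varrho,v\rangle=\int_{-1}^1u_0(x,0)v(x,0)\,dx$. Then $f_0=L_\nu u_0+\delta\varrho$. For $g\in X$, Lemma~\ref{lem:inverse}(A) gives $b_\nu(L_\nu u_0,g)=b_\nu(g,L_\nu u_0)=\langle g,u_0\rangle$, and this vanishes for $g\in Y$. Hence, for $g\in Y$,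
\begin{equation}\label{offdiag}
b_\nu(f_0,g)=\delta\,b_\nu(\varrho,g),\qquad b_\nu(g,f_0)=\delta\,b_\nu(g,\varrho).
\end{equation}
Taking $g=f_0$ in the first identity and expanding $f_0$ once more,
\[
b_\nu(f_0,f_0)=\delta\big[b_\nu(\varrho,L_\nu u_0)+\delta\,b_\nu(\varrho,\varrho)\big]=\delta\big[\langle\varrho,u_0\rangle+\delta\,b_\nu(\varrho,\varrho)\big],\qquad\langle\varrho,u_0\rangle=2\mu .
\]
For $T=M_Y(\nu)$, the first identity in \eqref{offdiag} gives $\|Tf_0\|\le C|\delta|$, so $\|h_T\|\le C|\delta|$, and the second gives $|(Th_T,f_0)|=|b_\nu(h_T,f_0)|\le C|\delta|\,\|h_T\|\le C\delta^2$.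
\end{proof}

\begin{proposition}\label{prop:persist}
There are disjoint compact intervals $J_j\subset(0,\infty)$, $j=1,3,\dots,2N-1$, and $\varepsilon_0>0$ with the following property. If $T(\nu)$ is a norm continuous family of bounded operators on $Y$ with $\|T(\nu)-M_Y(\nu)\|\le\varepsilon_0$ for $\nu\in\bigcup_jJ_j$, then each $J_j$ contains a point $\nu_j$ with $\ker T(\nu_j)\ne\{0\}$.
\end{proposition}

\begin{proof}
Fix $j$, with the corresponding $f_0$, $\mathcal U$, $S$. By Lemma~\ref{lem:cross} and $\mu>0$, for small $r>0$ the interval $J_j=[\nu_0-r,\nu_0+r]$ satisfies $M_Y(J_j)\subset\mathcal U$, and $S(M_Y(\nu))$ is negative at $\nu_0-r$ and positive at $\nu_0+r$. We take the radii so small that the intervals are disjoint. The compact set $M_Y(J_j)$ lies in the open set $\mathcal U$, so its closed $\varepsilon$-neighborhood does too for small $\varepsilon$. Since $S$ is continuous at the two operators $M_Y(\nu_0\pm r)$, for small $\varepsilon$ it keeps its sign on the closed $\varepsilon$-balls around them. Let $\varepsilon_0$ serve for all $N$ values of $j$.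 Then $\nu\mapsto S(T(\nu))$ is a real continuous function on $J_j$ with opposite signs at the endpoints, and the intermediate value theorem and \eqref{schur} finish the proof.
\end{proof}

\section{Submerged approximations: proof of Theorem~\ref{thm:main}}\label{sec:proof}

It remains to show that the compressions of $M(\nu)$ to $X_D^0$ converge in norm as $D$ exhausts $O$. The projections converge only strongly; compactness of $K$ turns this into norm convergence.

\emph{The set $O$ is simply connected.} It is the union of the convex sets $B\cap\{y<-\ell\}$, $B\cap\{x>\frac12+\ell\}$, $B\cap\{x<-\frac12-\ell\}$, $B\cap\{|x|<\frac12-\ell\}$, and the first meets the others at $(\pm\frac34,-\frac14)$ and $(0,-\frac12)$; so $O$ is connected. Its complement in the Riemann sphere is the union of the connected complement of $B$, which contains the real line, with the connected sets $\overline{Q_\pm}$, which meet the real line. A plane domain with connected complement in the sphere is simply connected.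

\emph{Exhaustion.} Let $F:\mathbb D\to O$ be a Riemann map and $D_n=F(\{|w|<1-\frac1n\})$, $n\ge2$. Each $D_n$ is simply connected and bounded by a real-analytic Jordan curve, $\overline{D_n}\subset O$, and $D_n\uparrow O$. The spaces $Y_n=X_{D_n}^0$ increase and are contained in $Y$. By \eqref{duality}, $(\bigcup_nY_n)_\perp=\bigcap_nC_{D_n}$. A function that is constant a.e.\ on each $D_n$ has the same constant on all of them, since they are nested, so $\bigcap_nC_{D_n}=C_O$. By \eqref{duality} again, $\bigcup_nY_n$ is dense in $C_O^\perp=Y$. Therefore the orthogonal projections $\Pi_n$ of $Y$ onto $Y_n$ converge strongly to $I$. For each $\nu$ both $K_Y(\nu)$ and $K_Y(\nu)^*$ are compact, so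
\[
\varepsilon_n(\nu)=\|(I-\Pi_n)K_Y(\nu)\|+\|K_Y(\nu)(I-\Pi_n)\|\to0,
\]
the second norm being $\|(I-\Pi_n)K_Y(\nu)^*\|$. Since $|\varepsilon_n(\nu)-\varepsilon_n(\nu')|\le2\|K_Y(\nu)-K_Y(\nu')\|$, the functions $\varepsilon_n$ are equicontinuous on the compact set $\bigcup_jJ_j$, and the convergence is uniform there. Choose $n$ with $\varepsilon_n\le\varepsilon_0$ on $\bigcup_jJ_j$ and put $D_*=D_n$.

\emph{The operators of intermediate bodies.} Let $D$ be admissible with $D_*\subset D$ and $\overline D\subset O$. Then $Y_n\subset X_D^0\subset Y$. Let $\Pi_D$ be the orthogonal projection of $Y$ onto $X_D^0$, and let $M_D(\nu)=I+\Pi_DK_Y(\nu)\Pi_D$. This operator acts on the fixed space $Y$; it is the compression of $M(\nu)$ on $X_D^0$ and the identity on the orthogonal complement. We have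
\[
\Pi_DK_Y\Pi_D-K_Y=-(I-\Pi_D)K_Y\Pi_D-K_Y(I-\Pi_D),
\]
and $Y_n\subset X_D^0$ gives $I-\Pi_D=(I-\Pi_D)(I-\Pi_n)=(I-\Pi_n)(I-\Pi_D)$. Hence $\|M_D(\nu)-M_Y(\nu)\|\le\varepsilon_n(\nu)\le\varepsilon_0$ on $\bigcup_jJ_j$. This monotonicity is the reason why the theorem holds for all bodies between $D_*$ and $O$.

By Proposition~\ref{prop:persist} there are $\nu_j\in J_j$ and $f\ne0$ in $Y$ with $M_D(\nu_j)f=0$. Then $f=-\Pi_DK_Y(\nu_j)\Pi_Df\in X_D^0$, and $b_{\nu_j}(f,g)=(M_D(\nu_j)f,g)=0$ for all $g\in X_D^0$. Since $\overline D\subset O\subset B$, Proposition~\ref{prop:rec} with $a=0$ gives a non-constant solution of $\mathrm P(D,\nu_j,0)$. The $N$ values $\nu_j$ are distinct because the intervals are disjoint.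

Finally, let $\nu>0$, take $D_*$ and $\nu_1$ as above, and let $\lambda=\nu_1/\nu$. By scaling, $\mathrm P(\lambda D_*,\nu,0)$ has a non-constant solution, so the Neumann--Kelvin problem for the admissible body $\lambda D_*$, whose boundary is real-analytic, is not uniquely solvable at $\nu$. This proves Theorem~\ref{thm:main}.

\section{The Fredholm alternative: proof of Theorem~\ref{thm:second}}\label{sec:second}

For admissible $D$ with $\overline D\subset B$ let $A(\nu)$ be the compression of $M(\nu)$ to $X_D^0$. Proposition~\ref{prop:rec} turns null vectors of $A(\nu)$ into flows. We need the converse: every homogeneous solution is the potential of its own boundary flux.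

\begin{lemma}\label{lem:conv}
$A(\nu)$ is injective if and only if $\mathrm P(D,\nu,0)$ has only constant solutions.
\end{lemma}

\begin{proof}
If $A(\nu)f=0$ with $f\ne0$, Proposition~\ref{prop:rec} with $a=0$ gives a non-constant solution. Conversely, let $\varphi$ be a non-constant solution, let $\psi$ be its stream function from Lemma~\ref{lem:stream}(i), and let $c$ be the value of $\psi$ on $\partial D$. Put $\tilde\psi=\psi$ on $\overline W$ and $\tilde\psi=c$ on $D$, and define $f\in X$ by $\langle f,v\rangle=-\int_{\partial D}\partial_n\psi\,v\,ds$. Functions in $Z_D$ have zero trace on $\partial D$, and $\langle f,1\rangle=0$ by \eqref{stream}; so $f\in X_D^0$. Let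
\[
\Psi(z)=-\int_{\partial D}G_\nu(z,\zeta)\,\partial_n\psi(\zeta)\,ds(\zeta),\qquad z\in\overline\Omega\setminus\partial D .
\]
The singularity of $G_\nu$ is logarithmic, so $\Psi$ is locally integrable in $\Omega$ and Fubini's theorem applies. For $g\in C_c^\infty(B)$ it gives $\int g\Psi=\langle f,\mathcal G_\nu^tg\rangle=\langle g,\mathcal G_\nu f\rangle$, so $\Psi=\mathcal G_\nu f$ a.e.\ on $B$. On $\overline\Omega\setminus\overline D$, $\Psi$ is the function $\Psi_f$ of Lemma~\ref{lem:ext}.

For $g\in C_c^\infty(\Omega)$, Fubini's theorem and $-\Delta_zG_\nu(\cdot,\zeta)=\delta_\zeta$ give $\int\Psi\,(-\Delta g)=-\int_{\partial D}\partial_n\psi\,g\,ds$. The function $\tilde\psi$ is continuous and piecewise $C^1$, so Green's formula gives $\int\tilde\psi\,(-\Delta g)=\int_W\nabla\psi\cdot\nabla g=-\int_{\partial D}\partial_n\psi\,g\,ds$ as well. By Weyl's lemma $\tilde\psi-\Psi$ coincides off $\partial D$ with a harmonic function $w$ on $\Omega$. It is $C^1$ up to $y=0$ and $w_y=\nu w$ there. Its gradient is bounded on the compact set $\overline\Omega\cap\{|z|\le2\}$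 by continuity; on $|z|\ge2$ it is bounded, and it tends to $0$ as $x\to-\infty$, by Lemma~\ref{lem:ext} and \eqref{nk4}, since $|\nabla\psi|=|\nabla\varphi|$. Lemma~\ref{lem:liouville} gives $w=0$.

Thus $\mathcal G_\nu f=\tilde\psi$ a.e.\ on $B$, so $\mathcal G_\nu f\in C_D$ and $b_\nu(f,g)=\langle g,\mathcal G_\nu f\rangle=0$ for $g\in X_D^0$; that is, $A(\nu)f=0$. If $f=0$, then $\Psi_f=0$, so $\psi=0$ in $W$ and $\varphi$ is constant. Hence $f\ne0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:second}]
(a) By scaling, which preserves the value of $a$, we may assume $\overline D\subset B$. By Lemma~\ref{lem:conv} the operator $A(\nu)$ is injective; being the identity plus a compact operator, it is bijective. So there is $f\in X_D^0$ with $b_\nu(f,g)=-U_\infty\langle g,y\rangle$ for all $g\in X_D^0$, and Proposition~\ref{prop:rec} with $a=U_\infty$ gives a solution.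

(b) Let $r_*=R_0$ from Lemma~\ref{lem:inv}(i). Scaling by $\lambda=\nu$ and translating horizontally, we may assume $\nu=1$ and $D\subset B_{r_*}$. Then $\overline D\subset B$, because $r_*<1$ and $\overline D\subset\Omega$. Since $X_D^0\subset X_{B_{r_*}}$, the operator $A(1)-I$ is the compression of $P_{r_*}K(1)P_{r_*}$ to $X_D^0$ and has norm less than $1$; so $A(1)$ is injective. By Lemma~\ref{lem:conv} the homogeneous problem has only constant solutions. The difference of two solutions of the Neumann--Kelvin problem solves the homogeneous problem, which gives uniqueness up to a constant, and existence follows from (a).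
\end{proof}

\begin{thebibliography}{1}
\bibitem{rankine} \emph{Drag-free flow over a submerged Rankine body}, \texttt{https://core.ac.uk/download/217884392.pdf}.
\end{thebibliography}
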